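\title{Sets of cone width zero are non-differentiability sets of Lipschitz maps}

\begin{abstract}
A set in $\mathbb{R}^n$ has width zero with respect to a cone $C$ if it is contained in open sets that every Lipschitz curve going in the direction of $C$ meets in arbitrarily small length. We prove that every set covered by countably many sets, each of width zero with respect to some cone, admits an $(n-1)$-dimensional tangent field. Hence, for $n\ge 3$, the sets with such a cover are exactly the non-differentiability sets of Lipschitz functions on $\mathbb{R}^n$. The proof builds a Lipschitz map into $\mathbb{R}^{n+1}$ by repeatedly pushing an immersed hypersurface along its unit normal, with slopes that are square summable but not summable. The same map yields the tangent field directly, and the field can be chosen to avoid the interior of the given cone.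
\end{abstract}

\section{Width, tangent fields and the question}\label{sec:intro}

By Rademacher's theorem a Lipschitz map on $\mathbb{R}^n$ is differentiable almost everywhere. This paper is about the sets on which differentiability can fail at every point. Such sets are described by the way they meet Lipschitz curves that run in a prescribed range of directions, and we begin with the notions that make this precise. The question below is posed for $n\ge 3$, and we fix such an $n$; the arguments work for all $n\ge 2$.

\subsection*{Width}

A \emph{cone} is a closed convex set $C\subset\mathbb{R}^n$ with $tC\subset C$ for $t\ge0$ that has nonempty interior and contains no line. For every cone $C$ there are a unit vector $e_C$ and a constant $c_C>0$ with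
\begin{equation}\label{eq:pointed}
\langle v,e_C\rangle\ge c_C|v|\qquad\text{for all }v\in C .
\end{equation}
A \emph{$C$-curve} is a Lipschitz curve $\gamma:\mathbb{R}\to\mathbb{R}^n$ with $\gamma'(t)\in C$ for almost every $t$. An average of vectors in a closed convex set lies in that set, so a $C$-curve satisfies $\gamma(t)-\gamma(s)=\int_s^t\gamma'\in C$ for $s\le t$; conversely, a Lipschitz curve whose increments lie in $C$ is a $C$-curve, because $C$ is closed. The \emph{$C$-width} of an open set $G\subset\mathbb{R}^n$ is
\[
w_C(G)=\sup_\gamma\int_{\gamma^{-1}(G)}|\gamma'(t)|\,dt ,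
\]
the supremum over all $C$-curves $\gamma$ of the length of the part of $\gamma$ inside $G$. The $C$-width of an arbitrary set $E$ is the infimum of $w_C(G)$ over open sets $G\supset E$, and $E$ is \emph{$C$-null}, or has \emph{width zero with respect to $C$}, if its $C$-width is $0$. The definition is uniform in the curve: one open set must be short for all $C$-curves at once.

Three properties follow from the definition. First, $w_C$ is monotone and $w_C(\bigcup_iG_i)\le\sum_iw_C(G_i)$, so subsets and countable unions of $C$-null sets are $C$-null. Second, if $C'\subset C$, then every $C'$-curve is a $C$-curve, so $C$-null sets are $C'$-null. Third, an open set of $C$-width at most $\varepsilon$ meets each line parallel to a fixed vector of $C\setminus\{0\}$ in length at most $\varepsilon$, so by Fubini's theorem $C$-null sets have Lebesgue measure zero.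

\begin{example}[Level sets, hyperplanes, graphs]\label{ex:level}
Let $h:\mathbb{R}^n\to\mathbb{R}$ be Lipschitz and suppose that $h(x+v)-h(x)\ge\alpha|v|$ for all $x\in\mathbb{R}^n$ and $v\in C$, where $\alpha>0$. Then $\{h=0\}$ is $C$-null. Indeed, along a $C$-curve $\gamma$ the function $h\circ\gamma$ is nondecreasing with $(h\circ\gamma)'\ge\alpha|\gamma'|$ a.e., so $\{t:|h(\gamma(t))|<\varepsilon\}$ is an interval on which $\gamma$ has length at most $2\varepsilon/\alpha$. Moreover, $|h|$ is non-differentiable at every $x\in\{h=0\}$: it has a minimum at $x$, so a derivative would vanish, but $|h(x+tv)|\ge\alpha t|v|$ for $v\in C$, $t>0$.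

For the graph of a $\Lambda$-Lipschitz function $\varphi:\mathbb{R}^{n-1}\to\mathbb{R}$ take $h(x',x_n)=x_n-\varphi(x')$ and $C=\{v:v_n\ge(\Lambda+1)|v'|\}$; then $h(x+v)-h(x)\ge v_n-\Lambda|v'|\ge v_n/(\Lambda+1)\ge|v|/(\sqrt2(\Lambda+1))$.

For a hyperplane $H=\nu^\perp$, $\nu\ne0$, and a cone $D$ the answer is complete: $H$ is $D$-null if and only if $H\cap D=\{0\}$. If $0\neq v\in H\cap D$, then $H$ contains the $D$-curve $t\mapsto tv$ and has infinite $D$-width. If $H\cap D=\{0\}$, then $\langle\nu,\cdot\rangle$ does not vanish on $D\setminus\{0\}$, which is convex by \eqref{eq:pointed}; so its sign is constant there, and compactness of $\{v\in D:|v|=1\}$ gives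
\begin{equation}\label{eq:sign}
\sigma\langle\nu,v\rangle\ge\alpha|v|\quad\text{for all }v\in D,\qquad\text{for some }\sigma\in\{-1,1\},\ \alpha>0 .
\end{equation}
Now take $h=\sigma\langle\nu,\cdot\rangle$.
\end{example}

\subsection*{Tangent fields}

Let $G(n,k)$ be the Grassmannian of $k$-dimensional linear subspaces of $\mathbb{R}^n$. A map $\tau:E\to G(n,k)$ is a \emph{$k$-dimensional tangent field} of $E\subset\mathbb{R}^n$ if for every cone $D$ the set $\{x\in E:\tau(x)\cap D=\{0\}\}$ is $D$-null. In words: curves that are transversal to $\tau$ spend no length in $E$, uniformly. No measurability of $\tau$ is required. By Example~\ref{ex:level}, the constant map $\tau\equiv H$ is a tangent field of the hyperplane $H$. No other constant hyperplane $H'$ is: a narrow cone $D$ around a vector $v\in H\setminus H'$ meets $H'$ only at $0$, and $H$ is not $D$-null.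

The link with differentiability is given by two known facts.

\medskip\noindent\textbf{Fact A.} \emph{For $E\subset\mathbb{R}^n$ the following are equivalent:}
\begin{enumerate}
\item[(i)] \emph{there is a Lipschitz map $f:\mathbb{R}^n\to\mathbb{R}^n$ that is non-differentiable at every point of $E$;}
\item[(ii)] \emph{there is a finite or infinite sequence of Lipschitz functions $f_j:\mathbb{R}^n\to\mathbb{R}$ such that at every point of $E$ at least one $f_j$ is non-differentiable;}
\item[(iii)] \emph{$E$ has an $(n-1)$-dimensional tangent field.}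
\end{enumerate}
Sets with these properties are called \emph{non-differentiability sets of Lipschitz functions}.

\medskip\noindent\textbf{Fact B.} \emph{For every Lipschitz $f:\mathbb{R}^n\to\mathbb{R}$, the set where $f$ is not differentiable can be covered by countably many sets, each of width zero with respect to some cone. Consequently, every set with an $(n-1)$-dimensional tangent field has such a cover.}

\medskip
The consequence can also be read off from the definition. Choose unit vectors $\nu_1,\dots,\nu_m$ such that every unit vector is at distance less than $\frac12$ from one of them, and let $D_i=\{v:\langle v,\nu_i\rangle\ge\frac12|v|\}$. If $|\nu|=1$ and $|\nu-\nu_i|<\frac12$, then $\langle v,\nu\rangle>0$ on $D_i\setminus\{0\}$, so $\nu^\perp\cap D_i=\{0\}$. Thus the $D_i$-null sets $\{x\in E:\tau(x)\cap D_i=\{0\}\}$ cover $E$.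

\subsection*{The question and the results}

The question, posed in \cite{source}, is whether for $n\ge3$ this covering property describes the non-differentiability sets exactly: \emph{if $E\subset\mathbb{R}^n$ is covered by countably many sets $E_i$, each of width zero with respect to some cone $C_i$, must $E$ admit an $(n-1)$-dimensional tangent field?}

Example~\ref{ex:level} suggests a positive answer: the simplest null sets are level sets of a function $h$ that increases in the directions of $C$, and $|h|$ has a kink along them. There is also a reason for doubt. That $E$ is $C$-null is information about one cone, possibly a very narrow one, while a tangent field must pass a test against every cone $D$; and we have seen on hyperplanes that a field which merely avoids $C$ need not be tangent. The answer is yes.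

\begin{theorem}\label{thm:A}
Let $E=\bigcup_iE_i$ be a countable union in which each $E_i\subset\mathbb{R}^n$ is $C_i$-null for some cone $C_i$. Then $E$ admits an $(n-1)$-dimensional tangent field. More precisely, for each $i$ there is a Lipschitz map $F^{(i)}:\mathbb{R}^n\to\mathbb{R}^{n+1}$ that is non-differentiable at every point of $E_i$.
\end{theorem}

Together with Facts A and B this gives the description asked for.

\begin{corollary}\label{cor:main}
The non-differentiability sets of Lipschitz functions on $\mathbb{R}^n$ are exactly the sets that can be covered by countably many sets, each of width zero with respect to some cone.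
\end{corollary}

The second theorem locates the tangent field relative to the cone. Its proof does not use Fact~A, so it also gives a self-contained proof of the first assertion of Theorem~\ref{thm:A}.

\begin{theorem}\label{thm:B}
Let $C$ be a cone and $E\subset\mathbb{R}^n$. The following are equivalent:
\begin{enumerate}
\item[(a)] $E$ is $C'$-null for every cone $C'\subset\{0\}\cup\operatorname{int}C$;
\item[(b)] $E$ has an $(n-1)$-dimensional tangent field $\tau$ with $\tau(x)\cap\operatorname{int}C=\emptyset$ for all $x\in E$.
\end{enumerate}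
Consequently, in Theorem~\ref{thm:A} one can take $\tau$ with $\tau(x)\cap\operatorname{int}C_{i(x)}=\emptyset$, where $i(x)=\min\{i:x\in E_i\}$.
\end{theorem}

Condition (a) holds for every $C$-null set and is strictly weaker: a hyperplane that misses $\operatorname{int}C$ but contains a boundary ray of $C$ satisfies (a) and is not $C$-null.

Section~\ref{sec:game} isolates the main idea as a piece of linear algebra. Sections~\ref{sec:tools} and \ref{sec:blocks} produce the building blocks, Section~\ref{sec:construction} assembles them and proves Theorem~\ref{thm:A}, and Sections~\ref{sec:flat} and \ref{sec:field} prove Theorem~\ref{thm:B}. Throughout, $B(x,r)$ and $\bar B(x,r)$ are open and closed balls, $|\cdot|$ is the Euclidean norm of a vector, the Hilbert--Schmidt norm $|L|=(\operatorname{tr}L^TL)^{1/2}$ of a matrix (so $|Lv|\le|L||v|$), and the Lebesgue measure of a subset of $\mathbb{R}$. We put $\operatorname{dist}(x,\emptyset)=\infty$.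

\section{A game with gradients}\label{sec:game}

The \emph{dual} of a cone $C$ is $C^*=\{q\in\mathbb{R}^n:\langle q,v\rangle\ge0\text{ for all }v\in C\}$. It is closed and convex, it is stable under multiplication by nonnegative numbers, and $C'\subset C$ implies $C^*\subset(C')^*$. If $|e|=1$ and $\bar B(e,c_0)\subset C$, then
\begin{equation}\label{eq:dualbound}
|q|\le\langle q,e\rangle/c_0\qquad\text{for all }q\in C^*,
\end{equation}
because $e-c_0q/|q|\in C$ for $q\neq 0$.

Let $E$ be $C$-null and fix such an $e$. In Section~\ref{sec:blocks} we show that there are Lipschitz functions $\omega$ with arbitrarily small supremum such that, near $E$, the gradient $q=\nabla\omega$ satisfies $q\in C^*$ and $\langle q,e\rangle=1$. A natural attempt is to add up such functions, $f=\sum_kt_k\omega_k$, taking each $\omega_k$ so small that it is invisible at the scales where the earlier terms are seen. Around a point $x\in E$ the sum then looks, at the $k$-th scale, like an affine function with gradient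
\[
p_k=p_{k-1}+t_kq_k,\qquad q_k=\nabla\omega_k(x).
\]
We need the $p_k$ to stay bounded, so that $f$ is Lipschitz, and not to converge, so that $f$ is non-differentiable at $x$. The coefficient $t_k$ may be a smooth function of the point. But $\nabla(t_k\omega_k)=t_k\nabla\omega_k+\omega_k\nabla t_k$, and the last term is negligible only if $\omega_k$ is small compared with $1/|\nabla t_k|$. So $t_k$ is fixed first and $\omega_k$ afterwards, and all we know about $q_k$ is that $q_k\in C^*$ and $\langle q_k,e\rangle=1$. We are playing a game: we name $t_k$, then an adversary names $q_k$.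

With one function the adversary wins as soon as $n\ge2$. In the plane let $C=\{v:v_2\ge|v_1|\}$ and $e=(0,1)$; both $(1,1)$ and $(-1,1)$ lie in $C^*$ and have $e$-component $1$. The adversary answers $t_k$ with $q_k=(\pm1,1)$, the sign being that of $t_k$, and the first coordinate of $p_k$ grows by $|t_k|$. Either $\sum|t_k|<\infty$ and $p_k$ converges, or $p_k$ is unbounded. Alternating the signs of $t_k$ controls the $e$-component of $p_k$ and nothing else.

We therefore build $n+1$ functions at once, that is, a map $F:\mathbb{R}^n\to\mathbb{R}^{n+1}$. The state of the game is now a matrix $L\in\mathbb{R}^{(n+1)\times n}$, the current derivative; our move is a vector $t\in\mathbb{R}^{n+1}$, and adding $t\omega$ to $F$ replaces $L$ by $L+tq^T$. If $L$ has rank $n$, its range is a hyperplane in $\mathbb{R}^{n+1}$, and we take $t$ normal to it. Geometrically, $F$ is an immersion near $E$ and we push the hypersurface along its unit normal by the small amount $\kappa\omega$. By Pythagoras' theorem lengths then grow only to second order in $\kappa$, whatever $q$ is.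

\begin{lemma}\label{lem:normal}
For $L\in\mathbb{R}^{(n+1)\times n}$ of rank $n$ define $N(L)\in\mathbb{R}^{n+1}$ by
\[
N_j(L)=(-1)^{n+1+j}\frac{\det L^{(j)}}{\sqrt{\det L^TL}},
\]
where $L^{(j)}$ is $L$ without its $j$-th row. Then $N$ is smooth on the open set of matrices of rank $n$, $L^TN(L)=0$ and $|N(L)|=1$. If $q\in\mathbb{R}^n$, $\kappa\in\mathbb{R}$ and $A=L+\kappa N(L)q^T$, then
\begin{equation}\label{eq:pythagoras}
A^TA=L^TL+\kappa^2qq^T ;
\end{equation}
in particular $|A|^2=|L|^2+\kappa^2|q|^2$ and $|Av|\ge|Lv|$ for all $v\in\mathbb{R}^n$.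
\end{lemma}

\begin{proof}
Since $\det L^TL>0$ exactly when $L$ has rank $n$, the map $N$ is smooth. Append to $L$ a copy of its $i$-th column and expand the determinant, which is zero, along the last column: $\sum_j(-1)^{n+1+j}L_{ji}\det L^{(j)}=0$. This is $L^TN=0$. The Cauchy--Binet formula $\det L^TL=\sum_j(\det L^{(j)})^2$ gives $|N|=1$. Finally,
\[
A^TA=L^TL+\kappa\,(L^TN)q^T+\kappa\,q\,(L^TN)^T+\kappa^2|N|^2qq^T=L^TL+\kappa^2qq^T .
\]
Taking the trace gives $|A|^2$, and $|Av|^2=v^TA^TAv=|Lv|^2+\kappa^2\langle q,v\rangle^2$.
\end{proof}

Start from $L_0=\binom{I}{0}$ and play $L_k=L_{k-1}+\kappa_kN(L_{k-1})q_k^T$. By \eqref{eq:pythagoras}, $L_k^TL_k=I+\sum_{i\le k}\kappa_i^2q_iq_i^T$. So the rank never drops and the next normal is always defined; this is why the target has dimension exactly $n+1$, where the normal is unique up to sign and depends smoothly on $L$. By \eqref{eq:dualbound}, $|q_i|\le1/c_0$, so the $L_k$ are bounded if $\sum\kappa_i^2<\infty$; this condition is also necessary, since $|L_ke|^2=1+\sum_{i\le k}\kappa_i^2$. If $\sum|\kappa_i|<\infty$, the $L_k$ converge. We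 take $\kappa_k=1/k$, and then they do not, even in the presence of summable errors.

\begin{lemma}\label{lem:noconv}
Let $|e|=1$, and let $L_0,L_1,\dots\in\mathbb{R}^{(n+1)\times n}$ have rank $n$ and satisfy
\[
L_k=L_{k-1}+\tfrac1kN(L_{k-1})q_k^T+R_k\qquad(k\ge1)
\]
with $\langle q_k,e\rangle=1$ and $\sum_k|R_k|<\infty$. Then $(L_k)$ does not converge to a matrix of rank $n$.
\end{lemma}

\begin{proof}
Suppose $L_k\to L_*$ with $L_*$ of rank $n$, and let $N_*=N(L_*)$. Apply the recursion to $e$, pair with $N_*$ and sum:
\[
\langle L_ke,N_*\rangle=\langle L_0e,N_*\rangle+\sum_{i=1}^k\frac1i\langle N(L_{i-1}),N_*\rangle+\sum_{i=1}^k\langle R_ie,N_*\rangle .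
\]
The left side converges and the last sum is bounded by $\sum|R_i|$. But $\langle N(L_{i-1}),N_*\rangle\to1$ by continuity of $N$, so the first sum tends to infinity.
\end{proof}

\begin{example}
The mechanism is already visible for $n=1$, where $e=1$ and $q_k=1$. Then $L=(a,b)^T$ is a vector in the plane and $N(L)=(-b,a)^T/|L|$ is the unit vector obtained from it by a quarter turn. From $L_0=(1,0)^T$ we get $L_1=(1,1)^T$, then $L_2=(1,1)^T+\frac1{2\sqrt2}(-1,1)^T$, and so on: $L_k$ is the hypotenuse of a right triangle with legs $|L_{k-1}|$ and $1/k$. Hence $|L_k|^2=1+\sum_{i\le k}i^{-2}<3$, while the $k$-th step turns the vector by the angle $\arctan\frac1{k|L_{k-1}|}\ge\arctan\frac1{\sqrt3\,k}$. These angles have infinite sum, so $L_k$ winds around the origin forever inside a bounded annulus.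

For $n=2$ the vector $N(L)$ is the normalized cross product of the columns of $L$. In the planar game above, $N(L_0)=(0,0,1)^T$; if the adversary plays $q_1=(1,1)^T$, the columns of $L_1$ are $(1,0,1)^T$ and $(0,1,1)^T$, and the next normal is $(-1,-1,1)^T/\sqrt3$. For any choice $q_i=(\pm1,1)^T$ we have $|L_k|^2=2+2\sum_{i\le k}i^{-2}$: the signs influence the off-diagonal entry of $L_k^TL_k$ but not the bound.
\end{example}

\section{Standard tools and a gluing lemma}\label{sec:tools}

We use the following textbook facts.
\begin{enumerate}
\item[(T1)] A locally Lipschitz map $g$ on an open subset of $\mathbb{R}^n$ is differentiable a.e.\ (Rademacher). If the domain is convex and $|Dg|\le\Lambda$ a.e., then $g$ is $\Lambda$-Lipschitz.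
\item[(T2)] Almost every point $x$ of a measurable set $A\subset\mathbb{R}^n$ is a density point: the fraction of $B(x,r)$ occupied by $A$ tends to $1$ as $r\to0$ (Lebesgue).
\item[(T3)] On a nonempty open set $G$ there are smooth functions $\psi_j\ge0$, $j\ge1$, with nonempty compact supports in $G$, such that $\sum_j\psi_j=1$ on $G$ and every point of $G$ has a neighborhood meeting only finitely many of the supports. We call $(\psi_j)$ a \emph{partition of unity} on $G$. Note that $\sum_j\nabla\psi_j=0$.
\item[(T4)] Let $\phi_\eta\ge0$ be smooth, supported in $\bar B(0,\eta)$, with integral $1$. If $g$ is locally Lipschitz on an open set $G$, then $g*\phi_\eta$ is defined and smooth on $\{x:\operatorname{dist}(x,\mathbb{R}^n\setminus G)>\eta\}$, its gradient there is $(\nabla g)*\phi_\eta$, and $g*\phi_\eta\to g$ uniformly on compact subsets of $G$ as $\eta\to0$.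
\end{enumerate}

Each modification in the construction lives on an open set $G$ and is extended by zero. We control its derivative inside $G$, but the second derivatives of the data may blow up at $\partial G$, so we need a criterion for the extension to be Lipschitz across the boundary.

\begin{lemma}\label{lem:glue}
Let $G\subset\mathbb{R}^n$ be open and let $g:\mathbb{R}^n\to\mathbb{R}^m$ vanish off $G$. Suppose that $|g|\le\operatorname{dist}(\cdot,\mathbb{R}^n\setminus G)$ on $G$ and that $g$ is locally Lipschitz on $G$ with $|Dg|\le\Lambda$ a.e.\ on $G$. Then $g$ is $\max(1,\Lambda)$-Lipschitz on $\mathbb{R}^n$, and $Dg=0$ a.e.\ on $\mathbb{R}^n\setminus G$.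
\end{lemma}

\begin{proof}
If the segment $[x,y]$ lies in $G$, it has a convex open neighborhood in $G$, and (T1) gives $|g(x)-g(y)|\le\Lambda|x-y|$. Otherwise let $x'$ and $y'$ be the points of the compact set $[x,y]\setminus G$ nearest to $x$ and to $y$. Then $|g(x)|\le|x-x'|$ and $|g(y)|\le|y-y'|$ (if $x\notin G$, both sides of the first inequality vanish), and $|x-x'|+|y-y'|\le|x-y|$.

Let $x\notin G$ be a point of differentiability of $g$ with $Dg(x)\ne0$. There are a unit vector $v$ and $\delta>0$ with $|Dg(x)u|\ge\delta$ for all unit vectors $u$ near $v$. For such $u$ and all small $t>0$, uniformly in $u$, we have $g(x+tu)\ne0$ and so $x+tu\in G$. Thus $G$ occupies a fixed fraction of every small ball around $x$, and $x$ is not a density point of $\mathbb{R}^n\setminus G$. By (T1) and (T2), $Dg=0$ a.e.\ off $G$.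
\end{proof}

\section{Small functions with unit slope}\label{sec:blocks}

Let $G$ be open with small $C$-width. We want a small function that is nondecreasing in the directions of $C$ and has slope $1$ in the direction $e$ on $G$. The first candidate is the largest length in $G$ of a $C$-curve that ends at $x$. It is bounded by $w_C(G)$ and monotone, but its Lipschitz constant is not controlled. To see this, let $v$ be a unit vector on the boundary of $C$, let $e\in\operatorname{int}C$ and $t>0$. The segment from $x+te-v$ to $x+te$ misses the closed set $x-C$, since $sv-te\in C$ would give $sv\in\operatorname{int}C$. If $G$ is a thin neighborhood of this segment, the candidate is $0$ at $x$, because curves ending at $x$ stay in $x-C$, and at least $1$ at $x+te$, however small $t$ is. The remedy is to let the curve end above $x$, at $x+se$, for the price $s$.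

\begin{lemma}\label{lem:omega}
Let $C$ be a cone, $|e|=1$, $0<c_0<1$ and $\bar B(e,c_0)\subset C$. Let $G$ be open with $w_C(G)\le\varepsilon<\infty$. There is a Lipschitz function $\omega:\mathbb{R}^n\to[0,\varepsilon]$ such that at every point $x$ where $\omega$ is differentiable, $\nabla\omega(x)\in C^*$ and $\langle\nabla\omega(x),e\rangle\le1$, with equality if $x\in G$.
\end{lemma}

\begin{proof}
A \emph{competitor} for $x$ is a pair $(s,\gamma)$ of a number $s\ge0$ and a Lipschitz curve $\gamma:(-\infty,0]\to\mathbb{R}^n$ with $\gamma'\in C$ a.e.\ and $\gamma(0)=x+se$. Its \emph{value} is $\ell(\gamma)-s$, where $\ell(\gamma)=\int_{\gamma^{-1}(G)}|\gamma'|\,dt$, and $\omega(x)$ is the supremum of the values of competitors for $x$. Extending $\gamma$ to $\mathbb{R}$ by a constant gives a $C$-curve with the same length in $G$, so $\omega\le\varepsilon$; the constant curve with $s=0$ gives $\omega\ge0$. For $v\in C$ we can append to $\gamma$ the segment from $\gamma(0)$ to $\gamma(0)+v$ and shift the parameter; this does not decrease $\ell$, and it increases $\ell$ by $|v|$ if the segment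 lies in $G$.

(i) \emph{If $v\in C$, then $\omega(x+v)\ge\omega(x)$.} Given a competitor $(s,\gamma)$ for $x$, append the segment from $x+se$ to $x+v+se$ and keep $s$.

(ii) \emph{If $t\ge0$, then $\omega(x+te)\le\omega(x)+t$.} A competitor $(s,\gamma)$ for $x+te$ gives the competitor $(s+t,\gamma)$ for $x$, whose value is smaller by $t$.

(iii) \emph{If $t\ge 0$ and $[x,x+te]\subset G$, then $\omega(x+te)\ge\omega(x)+t$.} Let $(s,\gamma)$ be a competitor for $x$. If $s\ge t$, then $(s-t,\gamma)$ is a competitor for $x+te$ with value $\ell(\gamma)-s+t$. If $s<t$, append the segment from $x+se$ to $x+te$, which lies in $G$ and has length $t-s$; with price $0$ this is a competitor for $x+te$ with value $\ell(\gamma)+t-s$.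

Let $x\ne y$ and $u=y-x$. The vector $u+\frac{|u|}{c_0}e=\frac{|u|}{c_0}\bigl(e+c_0\frac u{|u|}\bigr)$ lies in $C$, so (i) and (ii) give
\[
\omega(x)\le\omega\Bigl(y+\frac{|u|}{c_0}e\Bigr)\le\omega(y)+\frac{|u|}{c_0}.
\]
By symmetry $\omega$ is $(1/c_0)$-Lipschitz; this is where the nonempty interior of $C$ is used. At a point of differentiability, (i) gives $\langle\nabla\omega,v\rangle\ge0$ for $v\in C$, (ii) gives $\langle\nabla\omega,e\rangle\le1$, and (iii), which applies for small $t$ when $x\in G$, gives $\langle\nabla\omega,e\rangle\ge1$.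
\end{proof}

For instance, let $C=\{v:v_n\ge c|v|\}$ with $0<c<1$, $e=e_n$ and $G=\{0<x_n<\delta\}$. A $C$-curve ending at height $y_n$ has length at most $\min\{\max\{y_n,0\},\delta\}/c$ in $G$, with equality along a boundary ray of $C$. Maximizing over the price gives $\omega(x)=\max\{0,\min\{\delta/c,\ x_n+\delta/c-\delta\}\}$, a ramp of slope $1$ that crosses the slab.

Two features are still missing. The bound $\varepsilon$ is a constant, but the game requires $\omega$ to lie below a positive function that may tend to zero at the boundary of the current open set and at infinity; a partition of unity repairs this. And the gradient of $\omega$ exists only almost everywhere, which says nothing on the Lebesgue null set $E$; moreover the next normal must be differentiated. So we smooth $\omega$ near $E$. Both steps cost a small error in the gradient.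

\begin{lemma}\label{lem:W}
Let $C,e,c_0$ be as in Lemma~\ref{lem:omega}. Let $E\ne\emptyset$ be $C$-null, let $G\supset E$ be open, let $\theta:G\to(0,1)$ be continuous, and let $\rho>0$. There are an open set $G'$ with $E\subset G'\subset G$ and a locally Lipschitz function $W:G\to\mathbb{R}$ such that
\begin{enumerate}
\item[(a)] $|W|\le\theta$ on $G$, and $W$ is smooth on $G'$;
\item[(b)] for a.e.\ $x\in G$ and for every $x\in G'$ we have $\nabla W(x)=q+\xi$ with $q\in C^*$, $\langle q,e\rangle\le1$ and $|\xi|\le\rho$; for every $x\in G'$ this holds with $\langle q,e\rangle=1$.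
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Localizing.} Let $(\psi_j)$ be a partition of unity on $G$. Choose $\varepsilon_j>0$ with
\[
\varepsilon_j\le\tfrac12\min_{\operatorname{supp}\psi_j}\theta,\qquad\varepsilon_j\le\frac{2^{-j-1}\rho}{1+\sup|\nabla\psi_j|}.
\]
Since $E$ is $C$-null, there are open sets $V_j\supset E$ with $w_C(V_j)\le\varepsilon_j$. Let $\omega_j$ be given by Lemma~\ref{lem:omega} for $V_j$, and put
\[
W_0=\sum_j\psi_j\omega_j\ \text{ on }G,\qquad G'=\{x\in G:\ x\in V_j\text{ for every }j\text{ with }x\in\operatorname{supp}\psi_j\}.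
\]
Then $E\subset G'\subset G$. The set $G'$ is open: a point $x\in G'$ has a neighborhood in $G$ that meets only finitely many supports, and we can shrink it so that it avoids those supports that do not contain $x$ and lies in $V_j$ for the others. The sum defining $W_0$ is locally finite, so $W_0$ is locally Lipschitz, and $0\le W_0\le\sum_j\psi_j\varepsilon_j\le\theta/2$. Almost everywhere on $G$,
\[
\nabla W_0=q_0+\xi_0,\qquad q_0=\sum_j\psi_j\nabla\omega_j,\qquad\xi_0=\sum_j\omega_j\nabla\psi_j .
\]
The vector $q_0$ is a convex combination of vectors in $C^*$ with $e$-component at most $1$, so $q_0\in C^*$ and $\langle q_0,e\rangle\le1$. At a.e.\ point of $G'$ all vectors that occur with nonzero weight have $e$-component $1$, so $\langle q_0,e\rangle=1$. Also $|\xi_0|\le\sum_j\varepsilon_j\sup|\nabla\psi_j|\le\rho/2$.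

\emph{Smoothing.} Let $(\chi_i)$ be a partition of unity on $G'$. Choose $\delta_i>0$ with
\[
\delta_i\le\min_{\operatorname{supp}\chi_i}\min\{\theta/2,\operatorname{dist}(\cdot,\mathbb{R}^n\setminus G')\},\qquad\delta_i\le\frac{2^{-i-1}\rho}{1+\sup|\nabla\chi_i|},
\]
and then, by (T4), $0<\eta_i<\operatorname{dist}(\operatorname{supp}\chi_i,\mathbb{R}^n\setminus G')$ with $|W_0*\phi_{\eta_i}-W_0|\le\delta_i$ on $\operatorname{supp}\chi_i$. Put $W=\sum_i\chi_i\,(W_0*\phi_{\eta_i})$ on $G'$ and $W=W_0$ on $G\setminus G'$. Then $W$ is smooth on $G'$, and there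
\[
|W-W_0|\le\sum_i\chi_i\delta_i\le\min\{\theta/2,\operatorname{dist}(\cdot,\mathbb{R}^n\setminus G')\}.
\]
Hence $|W|\le\theta$ on $G$, which is (a). On $G'$, using $\sum_i\nabla\chi_i=0$,
\[
\nabla W=\sum_i\chi_i\,(q_0*\phi_{\eta_i})+\Bigl[\sum_i\chi_i\,(\xi_0*\phi_{\eta_i})+\sum_i(W_0*\phi_{\eta_i}-W_0)\nabla\chi_i\Bigr].
\]
For $x\in\operatorname{supp}\chi_i$ the vector $(q_0*\phi_{\eta_i})(x)$ is an average of values of $q_0$ over $\bar B(x,\eta_i)\subset G'$, so it lies in $C^*$ and has $e$-component $1$; the same is then true of the first sum. The bracket has norm at most $\rho/2+\sum_i\delta_i\sup|\nabla\chi_i|\le\rho$. This proves (b) on $G'$.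

It remains to treat $G\setminus G'$. Let $g=W-W_0$ on $G'$ and $g=0$ elsewhere. On $G'$ the function $g$ is locally Lipschitz and bounded by the distance to $\mathbb{R}^n\setminus G'$, and by \eqref{eq:dualbound} both $|\nabla W|$ and $|\nabla W_0|$ are at most $1/c_0+\rho$ a.e. By Lemma~\ref{lem:glue}, $g$ is Lipschitz with $\nabla g=0$ a.e.\ off $G'$. So $W=W_0+g$ is locally Lipschitz on $G$, and $\nabla W=q_0+\xi_0$ a.e.\ on $G\setminus G'$.
\end{proof}

\section{The map $F$ and the proof of Theorem~\ref{thm:A}}\label{sec:construction}

Fix a unit vector $e$ and $c_0\in(0,1)$, and put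
\[
M=n+\frac{\pi^2}{6c_0^2}+\frac12,\qquad\rho_k=\frac{2^{-k-1}}{2\sqrt M+1},
\]
\[
\mathcal K=\bigl\{L\in\mathbb{R}^{(n+1)\times n}:\ |L|^2\le M,\ |Lv|^2\ge\tfrac12|v|^2\text{ for all }v\in\mathbb{R}^n\bigr\}.
\]
The set $\mathcal K$ is compact and consists of matrices of rank $n$. The next proposition realizes the game at every point of $E$ simultaneously. For Theorem~\ref{thm:A} one cone suffices; the increasing sequence of cones is for Theorem~\ref{thm:B}.

\begin{proposition}\label{prop:F}
Let $C_1\subset C_2\subset\cdots$ be cones with $\bar B(e,c_0)\subset C_1$, and let $E$ be $C_k$-null for every $k$. There is a Lipschitz map $F:\mathbb{R}^n\to\mathbb{R}^{n+1}$ with the following property. For each $x\in E$ there are radii $r_k=r_k(x)>0$ with $r_k\to0$, matrices $L_k=L_k(x)\in\mathcal K$ for $k\ge0$, and vectors $q_k=q_k(x)\in C_k^*$ for $k\ge1$, such that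
\begin{equation}\label{eq:affine}
|F(y)-F(x)-L_k(y-x)|\le6\cdot2^{-k}r_k\qquad\text{whenever }|y-x|\le r_k,
\end{equation}
\begin{equation}\label{eq:recursion}
L_k=L_{k-1}+\tfrac1kN(L_{k-1})q_k^T+R_k,\qquad\langle q_k,e\rangle=1,\quad|q_k|\le1/c_0,\quad|R_k|\le\rho_k .
\end{equation}
\end{proposition}

\begin{proof}
We may assume $E\ne\emptyset$. We construct open sets $\mathbb{R}^n=G_0\supset G_1\supset\cdots\supset E$ and Lipschitz maps $F_k:\mathbb{R}^n\to\mathbb{R}^{n+1}$, with $F_k$ smooth on $G_k$, such that
\begin{equation}\label{eq:upper}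
|DF_k|^2\le M_k:=n+\frac1{c_0^2}\sum_{i=1}^k\frac1{i^2}+\frac12-2^{-k-1}\qquad\text{a.e.\ on }\mathbb{R}^n,
\end{equation}
\begin{equation}\label{eq:lower}
|DF_k\,v|^2\ge\bigl(\tfrac12+2^{-k-1}\bigr)|v|^2\qquad\text{on }G_k,\text{ for all }v\in\mathbb{R}^n .
\end{equation}
The upper bound is needed almost everywhere, to keep $F_k$ Lipschitz; the lower bound only on $G_k$, where the next normal is taken. Since $DF_k$ is continuous on $G_k$, \eqref{eq:upper} holds at every point of $G_k$, and so $DF_k(y)\in\mathcal K$ for $y\in G_k$. The map $F_0(y)=(y,0)$ satisfies both conditions with equality.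

\emph{The scale at which $F_k$ is almost affine.} Suppose $G_k$ and $F_k$ are constructed. For $y\in G_k$ call $r\in(0,2^{-k}]$ \emph{admissible} if $B(y,r)\subset G_k$ and $|DF_k(z)-DF_k(z')|\le2^{-k}$ for all $z,z'\in B(y,r)$. Small radii are admissible by continuity of $DF_k$. Let $d_k(y)>0$ be the supremum of the admissible radii; it is itself admissible, since $B(y,d_k(y))$ is the increasing union of the smaller balls. If $r$ is admissible for $y$, $z\in G_k$ and $|z-y|<r$, then $r-|z-y|$ is admissible for $z$. Hence $d_k(z)\ge d_k(y)-|z-y|$, and $d_k$ is $1$-Lipschitz on $G_k$. Put $r_0=\frac12d_0$ and $r_k=\min\{\frac12d_k,r_{k-1}\}$ on $G_k$ for $k\ge1$, and $r_k=0$ off $G_k$. By induction $r_k$ is $\frac12$-Lipschitz on $G_k$; moreover $0<r_k\le2^{-k-1}$ and $r_k\le\operatorname{dist}(\cdot,\mathbb{R}^n\setminus G_k)$ on $G_k$, and $r_m\le r_k$ on $\mathbb{R}^n$ for $m\ge k$.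

\emph{The push along the normal.} The map $N_k=N\circ DF_k:G_k\to\mathbb{R}^{n+1}$ is smooth. The next term must be small in two senses: invisible at the scale $r_k$, and small against $DN_k$. So we define the continuous function
\[
\theta_k=\min\Bigl\{2^{-k}r_k,\ \frac{\rho_{k+1}}{2(1+|DN_k|)}\Bigr\}:G_k\to(0,1)
\]
and apply Lemma~\ref{lem:W} with the cone $C_{k+1}\supset\bar B(e,c_0)$, the open set $G_k$, the function $\theta_k$ and $\rho=\rho_{k+1}/2$. It gives $W$ and $G_{k+1}:=G'$. With $\kappa=\frac1{k+1}$ put $F_{k+1}=F_k+\kappa WN_k$ on $G_k$ and $F_{k+1}=F_k$ off $G_k$. Then $F_{k+1}$ is smooth on $G_{k+1}$, and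
\begin{equation}\label{eq:small}
|F_{k+1}-F_k|\le2^{-k}r_k\qquad\text{on }\mathbb{R}^n .
\end{equation}
At a.e.\ point of $G_k$, and at every point of $G_{k+1}$, write $\nabla W=q+\xi$ as in Lemma~\ref{lem:W}(b). The product rule gives
\begin{equation}\label{eq:step}
DF_{k+1}=A+R,\qquad A=DF_k+\kappa N_kq^T,\qquad R=\kappa N_k\xi^T+\kappa W\,DN_k .
\end{equation}
Here $|R|\le|\xi|+\theta_k|DN_k|\le\rho_{k+1}$; also $q\in C_{k+1}^*$ and $\langle q,e\rangle\le1$, so $|q|\le1/c_0$ by \eqref{eq:dualbound}; and $\langle q,e\rangle=1$ on $G_{k+1}$.

\emph{The bounds persist.} By Lemma~\ref{lem:normal}, $|A|^2=|DF_k|^2+\kappa^2|q|^2\le M_k+\kappa^2/c_0^2\le M$ and $|Av|\ge|DF_k\,v|$. Since $|R|\le\rho_{k+1}\le 1$ and $(2\sqrt M+1)\rho_{k+1}=2^{-k-2}$,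
\[
|A+R|^2\le|A|^2+(2|A|+|R|)|R|\le M_k+\kappa^2/c_0^2+2^{-k-2}=M_{k+1},
\]
\[
|(A+R)v|^2\ge|Av|^2-2|A||R||v|^2\ge\bigl(\tfrac12+2^{-k-1}-2^{-k-2}\bigr)|v|^2 .
\]
The second line holds at every point of $G_{k+1}$ and is \eqref{eq:lower} for $k+1$. The first line is \eqref{eq:upper} for $k+1$ a.e.\ on $G_k$. Finally, $g=F_{k+1}-F_k$ vanishes off $G_k$; on $G_k$ it is locally Lipschitz, $|Dg|\le1/c_0+1$ a.e.\ by \eqref{eq:step}, and $|g|\le r_k\le\operatorname{dist}(\cdot,\mathbb{R}^n\setminus G_k)$ by \eqref{eq:small}. By Lemma~\ref{lem:glue}, $g$ is Lipschitz and $Dg=0$ a.e.\ off $G_k$. So $F_{k+1}$ is Lipschitz and $|DF_{k+1}|^2=|DF_k|^2\le M_k\le M_{k+1}$ a.e.\ off $G_k$. The induction is complete.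

\emph{The limit.} By \eqref{eq:upper} and (T1) each $F_k$ is $\sqrt M$-Lipschitz, and by \eqref{eq:small} the $F_k$ converge uniformly to a $\sqrt M$-Lipschitz map $F$. Let $x\in E\subset\bigcap_kG_k$ and $L_k=DF_k(x)\in\mathcal K$. Then \eqref{eq:recursion} is \eqref{eq:step} at $x$ with the index shifted by one, and $0<r_k(x)\le2^{-k-1}$. For \eqref{eq:affine}, let $|y-x|\le r_k(x)$. Since $r_k(x)<d_k(x)$, the segment $[x,y]$ lies in $B(x,d_k(x))\subset G_k$, where $|DF_k-L_k|\le2^{-k}$; integrating along it,
\[
|F_k(y)-F_k(x)-L_k(y-x)|\le2^{-k}r_k(x).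
\]
By \eqref{eq:small} and $r_m\le r_k$, we have $|F-F_k|\le\sum_{m\ge k}2^{-m}r_m\le2\cdot2^{-k}r_k$ everywhere. At $x$ this is $2\cdot2^{-k}r_k(x)$. At $y$ it is at most $3\cdot2^{-k}r_k(x)$, because $r_k(y)\le r_k(x)+\frac12|y-x|\le\frac32r_k(x)$. The three estimates add up to \eqref{eq:affine}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A} and Corollary~\ref{cor:main}]
Fix $i$. Choose a unit vector $e\in\operatorname{int}C_i$ and $c_0\in(0,1)$ with $\bar B(e,c_0)\subset C_i$, and apply Proposition~\ref{prop:F} to $E_i$ with all cones of the sequence equal to $C_i$. Call the resulting map $F=F^{(i)}$, and suppose that it is differentiable at some $x\in E_i$. For every unit vector $u$, \eqref{eq:affine} with $y=x+r_ku$ gives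
\[
|(DF(x)-L_k)u|\le6\cdot2^{-k}+\sup_{|y-x|=r_k}\frac{|F(y)-F(x)-DF(x)(y-x)|}{r_k},
\]
and the right side tends to $0$ because $r_k\to0$. So $L_k\to DF(x)$, and the limit lies in the compact set $\mathcal K$, hence has rank $n$. This contradicts Lemma~\ref{lem:noconv}, which applies by \eqref{eq:recursion}.

A map into $\mathbb{R}^{n+1}$ is differentiable at a point if and only if all its coordinate functions are. Hence the countable family of all coordinate functions of all $F^{(i)}$ satisfies condition (ii) of Fact~A for $E=\bigcup_iE_i$, and $E$ has an $(n-1)$-dimensional tangent field by (ii)$\Rightarrow$(iii). This proves Theorem~\ref{thm:A} and shows that every set with a countable cover by cone-null sets is a non-differentiability set. The converse is Fact~B.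
\end{proof}

\section{Points where a function is both flat and steep}\label{sec:flat}

To obtain the tangent field without Fact~A we need a way to prove that a set is $D$-null for a cone $D$ unrelated to $C$. The map $F$ provides it. At a point $x\in E$ a coordinate function of $F$ resembles different linear functions at different small scales; after subtracting one of them, it is flat at some scales and has a gradient $b$ at others. The lemma below says that such points form a $D$-null set whenever $b$ is strictly positive on $D$.

On a single $D$-curve $\gamma$ of unit speed this is the one-dimensional Rademacher theorem: at a parameter $t$ with $\gamma(t)$ of this type, the difference quotients of $u\circ\gamma$ are small for some small increments and large for others, so $u\circ\gamma$ is not differentiable at $t$. The difficulty is uniformity: we need one open set that is short for all curves. We build nested open sets from flat balls and steep balls alternately. Along any curve, the average slope of $u\circ\gamma$ is small on a set containing the odd generation and large on a smaller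 set containing the next even generation, and since the slope is bounded, the smaller set must lose a fixed fraction of the length. To pass from ``each point starts an interval with small average slope'' to ``the average slope on the whole set is small'' without loss, we use the rising sun lemma.

\begin{lemma}\label{lem:sun}
Let $h:[c,d]\to\mathbb{R}$ be continuous and let $O$ be the set of $t\in(c,d)$ for which there is $s\in(t,d]$ with $h(s)<h(t)$. Then $O$ is open, and $h(t_1)\le h(t_0)$ for each component $(t_0,t_1)$ of $O$.
\end{lemma}

\begin{proof}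
If $s$ works for $t$, it works for all points near $t$, so $O$ is open. Let $t\in(t_0,t_1)$ and let $s^*$ be a minimum point of $h$ on $[t,t_1]$. Suppose $s^*<t_1$. Then $s^*\in O$, so $h(s')<h(s^*)$ for some $s'\in(s^*,d]$, and $s'>t_1$ by minimality. Thus $t_1<d$, and $t_1\notin O$ gives $h(s')\ge h(t_1)\ge h(s^*)$, a contradiction. Hence $s^*=t_1$ and $h(t_1)\le h(t)$. Let $t\to t_0$.
\end{proof}

\begin{lemma}\label{lem:flatsteep}
Let $u:\mathbb{R}^n\to\mathbb{R}$ be $\Lambda$-Lipschitz, let $D$ be a cone, and let $b\in\mathbb{R}^n$ and $\alpha>0$ satisfy $\langle b,v\rangle\ge\alpha|v|$ for all $v\in D$. Put $\beta=\alpha/32$. Call $r>0$ a \emph{flat} radius for $x$ if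
\[
|u(y)-u(x)|\le2\beta r\qquad\text{for all }y\in\bar B(x,r),
\]
and a \emph{steep} radius for $x$ if
\[
|u(y)-u(x)-\langle b,y-x\rangle|\le2\beta r\qquad\text{for all }y\in\bar B(x,r).
\]
Let $Z$ be the set of points that have arbitrarily small flat radii and arbitrarily small steep radii. Then $Z$ is $D$-null.
\end{lemma}

\begin{proof}
Countable unions of $D$-null sets are $D$-null, so it suffices to treat $Z_R=Z\cap B(0,R)$.

\emph{The open sets.} Let $U^0=B(0,R)$. Given an open set $U^{i-1}\supset Z_R$, choose for each $x\in Z_R$ a radius $r_i(x)$ with $\bar B(x,r_i(x))\subset U^{i-1}$ that is flat if $i$ is odd and steep if $i$ is even, and put $U^i=\bigcup_{x\in Z_R}B(x,r_i(x)/2)$. Then $Z_R\subset U^i\subset U^{i-1}$, and no curve enters this definition.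

\emph{Normalizing the curve.} Let $\gamma$ be a $D$-curve, $\lambda(t)=\int_0^t|\gamma'|$ and $J=\lambda(\mathbb{R})$. The arc-length parametrization is the $1$-Lipschitz curve $\tilde\gamma:J\to\mathbb{R}^n$ with $\gamma=\tilde\gamma\circ\lambda$; it satisfies $|\tilde\gamma'|=1$ a.e.\ and $\int_{\gamma^{-1}(U)}|\gamma'|\,dt=|\tilde\gamma^{-1}(U)|$ for open $U$. Its increments are increments of $\gamma$, so they lie in $D$. If $J$ is bounded on one side, extend $\tilde\gamma$ continuously to the endpoint and continue it by a unit-speed ray so that the velocity lies in $D$; this does not decrease $|\tilde\gamma^{-1}(U)|$. So we may assume that $\gamma:\mathbb{R}\to\mathbb{R}^n$ is a $D$-curve with $|\gamma'|=1$ a.e., and we must bound $|S^i|$, where $S^i=\gamma^{-1}(U^i)$ is open. By \eqref{eq:pointed}, $\langle\gamma(t),e_D\rangle$ increases at rate at least $c_D$, and it lies in $(-R,R)$ on $S^0$. So $S^0$ is contained in an interval of length $2R/c_D$; this is where we use that $D$ contains no line. Let $\varphi=u\circ\gamma$; it is Lipschitz with $|\varphi'|\le\Lambda$ a.e.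

\emph{One interval from each point.} Let $t\in S^i$, $i\ge1$, say $\gamma(t)\in B(x,r/2)$ with $r=r_i(x)$, and put $\delta=r/2$. Then $\gamma([t,t+\delta])\subset B(x,r)\subset U^{i-1}$, so $[t,t+\delta]$ lies in the component of $S^{i-1}$ that contains $t$. We compare $u$ at $\gamma(t)$ and at $\gamma(t+\delta)$ with $u(x)$; note $4\beta r=8\beta\delta=\frac\alpha4\delta$. If $i$ is odd,
\[
\varphi(t+\delta)-\varphi(t)\le4\beta r=\tfrac\alpha4\delta<\tfrac\alpha3\delta .
\]
If $i$ is even, then $\langle b,\gamma(t+\delta)-\gamma(t)\rangle=\int_t^{t+\delta}\langle b,\gamma'\rangle\ge\alpha\delta$, so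
\[
\varphi(t+\delta)-\varphi(t)\ge\alpha\delta-4\beta r=\tfrac{3\alpha}4\delta>\tfrac{2\alpha}3\delta .
\]

\emph{Averages.} Let $h_i(s)=\varphi(s)-\frac\alpha3s$ for odd $i$ and $h_i(s)=\frac{2\alpha}3s-\varphi(s)$ for even $i$. In both cases we have shown $h_i(t+\delta)<h_i(t)$. Apply Lemma~\ref{lem:sun} to $h_i$ on the closure of each component of the bounded open set $S^{i-1}$, and let $O^i$ be the union of the resulting open sets. Then $S^i\subset O^i\subset S^{i-1}$. On each component $(t_0,t_1)$ of $O^i$ the inequality $h_i(t_1)\le h_i(t_0)$ bounds $\int_{t_0}^{t_1}\varphi'$, and summing over the components gives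
\[
\int_{O^i}\varphi'\le\tfrac\alpha3|O^i|\quad(i\text{ odd}),\qquad\int_{O^i}\varphi'\ge\tfrac{2\alpha}3|O^i|\quad(i\text{ even}).
\]
The sets $O^1\supset O^2\supset\cdots$ are nested, because $O^{i+1}\subset S^i\subset O^i$. With $o_i=|O^i|$,
\[
\tfrac{2\alpha}3o_{2m}-\tfrac\alpha3o_{2m-1}\le\int_{O^{2m}}\varphi'-\int_{O^{2m-1}}\varphi'=-\int_{O^{2m-1}\setminus O^{2m}}\varphi'\le\Lambda(o_{2m-1}-o_{2m}),
\]
that is, $o_{2m}\le\vartheta\,o_{2m-1}$ with $\vartheta=\frac{\alpha/3+\Lambda}{2\alpha/3+\Lambda}<1$. Since $o_{2m-1}\le o_{2m-2}$ for $m\ge2$ and $o_1\le|S^0|$, we get $|S^{2m}|\le o_{2m}\le\vartheta^m\,2R/c_D$. The bound does not depend on $\gamma$, so $w_D(U^{2m})\le2R\vartheta^m/c_D\to0$.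
\end{proof}

\section{The tangent field: proof of Theorem~\ref{thm:B}}\label{sec:field}

\subsection*{(b) implies (a)}
If $C'\subset\{0\}\cup\operatorname{int}C$, then $\tau(x)\cap C'=\{0\}$ for every $x\in E$, so $E$ is $C'$-null by the definition of a tangent field.

\subsection*{(a) implies (b): exhausting the cone}
Hypothesis (a) gives nullity only for cones strictly inside $C$, and a single such cone $C'$ would give increments $q_k$ in $(C')^*$, which contains $C^*$ and is too large for the conclusion. So we use larger and larger cones as the construction proceeds. Fix a unit vector $e\in\operatorname{int}C$ and let $e'=e_C/\langle e,e_C\rangle$, so that $\langle e,e'\rangle=1$ and $\langle v,e'\rangle>0$ for $v\in C\setminus\{0\}$ by \eqref{eq:pointed}. For $t>0$ let $T_tv=tv+(1-t)\langle v,e'\rangle e$. This linear map fixes $e$ and multiplies vectors orthogonal to $e'$ by $t$, so $T_sT_t=T_{st}$ and $T_t$ is invertible. Put $t_k=\frac k{k+1}$ and $C_k=T_{t_k}C$.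

Each $C_k$ is a cone, as the image of a cone under a linear isomorphism, and $e=T_{t_k}e\in\operatorname{int}C_k$. For $0<t<1$ and $v\in C\setminus\{0\}$, the vector $T_tv$ is the sum of a vector of $C$ and a positive multiple of $e$, hence lies in $\operatorname{int}C$. This gives $C_k\subset\{0\}\cup\operatorname{int}C$, and also $C_k=T_{t_{k+1}}T_{t_k/t_{k+1}}C\subset C_{k+1}$. If $v\in\operatorname{int}C$, then $T_{1/t_k}v\to v$, so $T_{1/t_k}v\in C$ and $v\in C_k$ for large $k$. Thus a vector in all $C_k^*$ is nonnegative on $\operatorname{int}C$, and so on its closure $C$: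
\begin{equation}\label{eq:duals}
\bigcap_kC_k^*=C^* .
\end{equation}
By (a), $E$ is $C_k$-null for all $k$. Choose $c_0\in(0,1)$ with $\bar B(e,c_0)\subset C_1$, let $F=(f_1,\dots,f_{n+1})$ be given by Proposition~\ref{prop:F}, and keep its notation.

\subsection*{Definition of $\tau$}
Fix $x\in E$ and drop it from the notation. We look for a coordinate $j$ and two limit points $p,p'$ of the $j$-th rows of $L_k$ whose difference $\nu$ is a nonzero vector of $\pm C^*$; then $\tau(x)=\nu^\perp$. By \eqref{eq:recursion} the $j$-th row moves by multiples of vectors $q_k$ in the dual cones, but the sign of the multiple is that of $N_j(L_{k-1})$ and may change in the long run. It does not change while $L_k$ stays near a fixed matrix, so we follow the sequence as it escapes from a neighborhood of a limit point.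

Let $L_*\in\mathcal K$ be a limit point of $(L_k)$. Choose $j$ with $N_j(L_*)\ne0$, let $\sigma$ be its sign and $c_1=\frac12|N_j(L_*)|$. By Lemma~\ref{lem:noconv} the sequence does not converge to $L_*$, so there is $s>0$ with $|L_k-L_*|\ge s$ for infinitely many $k$. Decreasing $s$, we also have $\sigma N_j(L)\ge c_1$ for all $L\in\mathcal K$ with $|L-L_*|<s$. Since $|L_k-L_*|<s/2$ for infinitely many $k$, there are indices $k_1<l_1<k_2<l_2<\cdots$ such that $|L_{k_m}-L_*|<s/2$ and $l_m$ is the first index after $k_m$ with $|L_{l_m}-L_*|\ge s$. Let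
\[
\Theta_m=\sum_{i=k_m+1}^{l_m}\frac1i,\qquad\varepsilon_m=\sum_{i>k_m}\rho_i\to0 .
\]
Each excursion takes a definite amount of ``time'' $\Theta_m$: by \eqref{eq:recursion}, $s/2\le|L_{l_m}-L_{k_m}|\le\Theta_m/c_0+\varepsilon_m$, so $\Theta_m\ge c_0s/4$ for large $m$.

Let $p_k\in\mathbb{R}^n$ be the $j$-th row of $L_k$. For $k_m<i\le l_m$ we have $|L_{i-1}-L_*|<s$, hence $\sigma N_j(L_{i-1})\ge c_1$, and \eqref{eq:recursion} gives
\[
\sigma(p_{l_m}-p_{k_m})=\nu_m+\xi_m,\qquad\nu_m=\sum_{i=k_m+1}^{l_m}\frac{\sigma N_j(L_{i-1})}{i}\,q_i,\qquad|\xi_m|\le\varepsilon_m .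
\]
The coefficients are positive and $q_i\in C_i^*\subset C_{k_m+1}^*$, so $\nu_m\in C_{k_m+1}^*$; and $\langle\nu_m,e\rangle\ge c_1\Theta_m$ because $\langle q_i,e\rangle=1$. The rows are bounded by $\sqrt M$, so along a subsequence $p_{k_m}\to p$ and $p_{l_m}\to p'$, and $\nu_m\to\nu(x):=\sigma(p'-p)$. For each fixed $k$, $\nu_m$ lies in the closed set $C_k^*$ for large $m$, so $\nu(x)\in C^*$ by \eqref{eq:duals}; and $\langle\nu(x),e\rangle\ge c_1c_0s/4>0$. Put $\tau(x)=\nu(x)^\perp$. If $v\in\operatorname{int}C$, then $v-\delta\nu(x)\in C$ for small $\delta>0$, so $\langle\nu(x),v\rangle\ge\delta|\nu(x)|^2>0$. Thus $\tau(x)\cap\operatorname{int}C=\emptyset$.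

\subsection*{$\tau$ is a tangent field}
Let $D$ be a cone and $E_D=\{x\in E:\tau(x)\cap D=\{0\}\}$. The data $j,p,p'$ depend on $x$, while Lemma~\ref{lem:flatsteep} needs a fixed function and a fixed vector; rational approximation reduces us to countably many cases. Call $(j,a,a',\alpha)$ a \emph{type} if $j\in\{1,\dots,n+1\}$, $a,a'\in\mathbb{Q}^n$, $\alpha>0$ is rational and
\begin{equation}\label{eq:type}
\langle a'-a,v\rangle\ge\alpha|v|\qquad\text{for all }v\in D .
\end{equation}
For each type let $Z(j,a,a',\alpha)$ be the set $Z$ of Lemma~\ref{lem:flatsteep} for $u=f_j-\langle a,\cdot\rangle$, the cone $D$, $b=a'-a$ and $\alpha$. These countably many sets are $D$-null, so it suffices to show that they cover $E_D$.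

Let $x\in E_D$, with $j,p,p'$ as above. By \eqref{eq:sign} applied to $\nu(x)=\pm(p'-p)$, we can label $p,p'$ as $p^-,p^+$ in such an order that $\langle p^+-p^-,v\rangle\ge\alpha_0|v|$ on $D$ for some $\alpha_0>0$. Choose a rational $\alpha\in(\alpha_0/4,\alpha_0/2)$, put $\beta=\alpha/32$, and choose $a,a'\in\mathbb{Q}^n$ with $|a-p^-|<\beta/2$ and $|a'-p^+|<\beta/2$. For $v\in D$ we get $\langle a'-a,v\rangle\ge(\alpha_0-\beta)|v|\ge(2\alpha-\beta)|v|\ge\alpha|v|$, which is \eqref{eq:type}. The $j$-th coordinate of \eqref{eq:affine} reads
\[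
|f_j(y)-f_j(x)-\langle p_k,y-x\rangle|\le6\cdot2^{-k}r_k\qquad\text{for }y\in\bar B(x,r_k).
\]
Since $p^-$ is a limit point of $(p_k)$, infinitely many $k$ satisfy $|p_k-a|<\beta$ and $6\cdot2^{-k}\le\beta$, and for these
\[
|u(y)-u(x)|\le6\cdot2^{-k}r_k+|p_k-a|\,r_k\le2\beta r_k ,
\]
so $r_k$ is a flat radius. Since $p^+$ is a limit point, infinitely many $k$ satisfy $|p_k-a'|<\beta$ and $6\cdot2^{-k}\le\beta$, and for these
\[
|u(y)-u(x)-\langle b,y-x\rangle|=|f_j(y)-f_j(x)-\langle a',y-x\rangle|\le6\cdot2^{-k}r_k+|p_k-a'|\,r_k\le2\beta r_k ,
\]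
so $r_k$ is a steep radius. As $r_k\to0$, we conclude $x\in Z(j,a,a',\alpha)$. Hence $E_D$ is $D$-null, and (b) is proved.

\subsection*{The last assertion}
Let $E=\bigcup_iE_i$ with $E_i$ $C_i$-null, and let $E_i'=E_i\setminus\bigcup_{l<i}E_l$, the set of $x\in E$ with $i(x)=i$. As a subset of $E_i$ it is $C_i$-null, hence $C'$-null for every cone $C'\subset C_i$, so it satisfies (a) with $C=C_i$. Let $\tau_i$ be the field on $E_i'$ given by (b), and let $\tau=\tau_i$ on $E_i'$. For every cone $D$ the set $\{x\in E:\tau(x)\cap D=\{0\}\}$ is the union of the countably many $D$-null sets $\{x\in E_i':\tau_i(x)\cap D=\{0\}\}$, so it is $D$-null. Thus $\tau$ is an $(n-1)$-dimensional tangent field of $E$ with $\tau(x)\cap\operatorname{int}C_{i(x)}=\emptyset$ for all $x\in E$. This completes the proof of Theorem~\ref{thm:B}. \qed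

\begin{thebibliography}{9}
\bibitem{source}
\emph{Differentiability of Lipschitz functions, structure of null sets, and other problems},
\texttt{http://www.dm.unipi.it/\textasciitilde alberti/ricerca/2010-12/acp-icm2010-rdc.pdf}
\end{thebibliography}
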